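# Randomness over $L_\Sigma$ does not imply ITTM-randomness

## A null semidecidable closed set of reals random over $L_\Sigma$

**Theorem 1.** There is a nonempty closed set $R\subseteq 2^\omega$ with $\mu(R)=0$ such that every $z\in R$ is random over $L_\Sigma$, and $R$ is ITTM-semidecidable. Hence every $z\in R$ is random over $L_\Sigma$ and not ITTM-random. Moreover $R=\bigsqcup_{f\in2^\omega}R_f$ with every $R_f\neq\emptyset$, and from each $z\in R_f$ both $f$ and a code of $\Sigma$ are writable.

This answers a question from "Randomness for infinite time Turing machines": is there a real that is random over $L_\Sigma$ but not ITTM-random? Yes. Let us unpack the terms.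

An infinite time Turing machine (ITTM) is a Turing machine whose computation runs along the ordinals. At a successor step it behaves as usual. At a limit time it enters a special limit state, its head returns to the first cell, and each cell takes the liminf of its earlier contents. Example: to decide whether $x\in2^\omega$ has infinitely many $1$s, keep a flag cell at $1$, and each time a $1$ of $x$ is read, set the flag to $0$ and then back to $1$. At time $\omega$ the flag shows $0$ exactly when $x$ has infinitely many $1$s.

A real is writable from $x$ if some program on input $x$ halts with it as output. It is eventually writable from $x$ if the output tape of some program on input $x$ stabilizes on it, and accidentally writable from $x$ if it appears on a tape at some time of some computation on input $x$. An ordinal has one of these properties if some real coding it does. Let $\lambda^x,\zeta^x,\Sigma^x$ be the suprema of the ordinals that are writable, eventually writable and accidentally writable from $x$; for empty input we write $\lambda,\zeta,\Sigma$. Clearly $\zeta\le\zeta^x$ and $\Sigma\le\Sigma^x$. From a code of $\rho$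 one can write codes of $\rho+1$ and of each smaller ordinal, so the $x$-accidentally writable ordinals are exactly the ordinals $<\Sigma^x$.

Write $\prec_i$ for $\prec_{\Sigma_i}$. By Welch's theorem, $(\zeta,\Sigma)$ is the lexicographically least pair $(\alpha,\beta)$ with $\alpha<\beta$ and $L_\alpha\prec_2L_\beta$. To see what such a pair must overcome: $L_\omega\not\prec_1L_\beta$ for every $\beta>\omega$, because "there is a nonzero limit ordinal" is $\Sigma_1$, false in $L_\omega$ and true in $L_\beta$.

**Definition (the two notions of randomness).** A set $A\subseteq2^\omega$ is ITTM-semidecidable if some program halts exactly on the inputs $x\in A$. A real $z$ is ITTM-random if it lies in no ITTM-semidecidable $A$ with $\mu(A)=0$, where $\mu$ is Lebesgue measure on $2^\omega$. A real $z$ is random over $L_\Sigma$ if it lies in no Borel set of measure $0$ whose Borel code lies in $L_\Sigma$.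

A Borel code is a real describing how a set is built from cylinders by complements and countable unions; $B_d$ is the set with code $d$. For example $\{z\}=\bigcap_n[z\restriction n]$ has a code computable from $z$. So the first candidates fail at once: if $z\in L_\Sigma$ then $\{z\}$ is a null set with code in $L_\Sigma$, and $z$ is not random over $L_\Sigma$. It is known that every ITTM-random real is random over $L_\Sigma$. Theorem 1 says that the converse fails.

**Conventions.** $\Sigma_n$ and $\Pi_n$ formulas may have blocks of like quantifiers in front of a $\Delta_0$ matrix. When $L_\alpha$ is treated as a structure, $\alpha\ge1$. A closed code is a tree $c\subseteq2^{<\omega}$; it codes the closed set $K_c=[c]$ of its branches. Thus $z\notin K_c$ iff $z\restriction n\notin c$ for some $n$.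

## Cited facts on computations, constructibility and measure

We use the following.

* **(C1)** (Welch, *The length of infinite time Turing machine computations*, 2000; *Characteristics of discrete transfinite time Turing machine models*, 2009; relativized.) For every real $x$: $\zeta^x<\Sigma^x$, $L_{\zeta^x}[x]\prec_2L_{\Sigma^x}[x]$, and every halting computation on input $x$ halts before time $\lambda^x\le\zeta^x$.
* **(C2)** (Hamkins–Lewis, *Infinite time Turing machines*, 2000.) WO, the set of codes of well-orders, is ITTM-decidable. From a code of $\rho$ one can write a code of $L_\rho$ with its elementary diagram. There is a machine simulating all programs on input $x$ simultaneously, on which all $x$-accidentally writable reals appear.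
* **(C3)** (Effective measure theory: Kechris, *Measure and category in effective descriptive set theory*, 1973; Sacks, *Higher Recursion Theory*.) "$d$ is a Borel code" is $\Pi^1_1$. On codes, "$x\in B_d$" and "$\mu(B_d)>q$" are $\Delta^1_1$. If $q<\mu(B_d)$, there is a closed $K_c\subseteq B_d$ with $\mu(K_c)>q$ and $c$ hyperarithmetic in $d$. A $\Pi^1_1$ statement about reals in an admissible $L_\kappa$, $\kappa>\omega$, is equivalent to a $\Sigma_1$ statement over $L_\kappa$ (existence of a ranking function).
* **(C4)** (Sacks; needed only for Theorem 3.) For every real $c$, $\omega_1^{c\oplus y}=\omega_1^c$ for almost every $y$.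

We also use two standard facts: $\gamma\mapsto L_\gamma$ and $a\mapsto\{b:b<_La\}$ are uniformly $\Sigma_1$-definable over $L_\delta$ for limit $\delta>\omega$, and the first is so also over $L_\delta[z]$. Here $<_L$ is the canonical well-order of $L$.

## Closure properties of $L_\zeta$ and $L_\Sigma$

**Lemma 1.** (a) $\zeta,\Sigma$ are limit ordinals $>\omega$, and $L_\zeta$ is admissible. (b) $\zeta,\Sigma$ are limits of admissibles. (c) There are no $\alpha<\beta<\Sigma$ with $L_\alpha\prec_2L_\beta$. (d) Every set in $L_\zeta$ is countable in $L_\zeta$, and every set in $L_\Sigma$ is countable in $L_\Sigma$.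

*Proof.* (a) If $\zeta=\gamma+1$, then "$\gamma$ is the largest ordinal" is $\Pi_1$ and true in $L_\zeta$, hence true in $L_\Sigma$, which contains $\zeta>\gamma$: contradiction. If $\zeta=\omega$, the sentence "there is a nonzero limit ordinal" separates $L_\zeta$ from $L_\Sigma$. So $\zeta>\omega$ is a limit, and the $\Pi_2$ sentence $\forall\alpha\,\exists\beta>\alpha$ passes to $L_\Sigma$, so $\Sigma$ is a limit. For admissibility we need $\Delta_0$-collection. Let $L_\zeta\models\forall u\in a\,\exists v\,\psi$ with $\psi\in\Delta_0$. Then $L_\Sigma\models\exists c\,\forall u\in a\,\exists v\in c\,\psi$, as $c=L_\zeta\in L_\Sigma$ shows. This is $\Sigma_1$, so it holds in $L_\zeta$.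

(b) For $\alpha<\zeta$, $L_\Sigma$ satisfies the $\Sigma_1$ statement "there is an admissible ordinal $>\alpha$", namely $\zeta$. So $L_\zeta$ does too. Thus $L_\zeta\models\forall\alpha\,\exists$ admissible $\beta>\alpha$, which is $\Pi_2$ and passes to $L_\Sigma$.

(c) Otherwise the $\Sigma_1$ statement $\exists\alpha<\beta\,(L_\alpha\prec_2L_\beta)$ holds in $L_\Sigma$, hence in $L_\zeta$. This gives a pair with first entry below $\zeta$, lexicographically smaller than $(\zeta,\Sigma)$.

(d) Suppose some ordinal below $\zeta$ is not countable in $L_\zeta$, and let $\kappa$ be the least. Then $\kappa>\omega$ is a limit. If $g:\omega\to\kappa$ in $L_\zeta$ were cofinal, then by $\Sigma_1$-replacement the map $n\mapsto$ ($<_L$-least surjection $\omega\to g(n)$, for $g(n)\ne0$) would be in $L_\zeta$, and $\kappa$ would be countable there. So every $g:\omega\to\kappa$ in $L_\zeta$ is bounded.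

Let $\gamma<\kappa$. Then $L_\gamma$ is countable in $L_\zeta$, by recursion along $\gamma$ from an enumeration of $\gamma$. So the set of elements of $L_\kappa$ definable in $L_\kappa$ from parameters in $L_\gamma$ is countable in $L_\zeta$, and by boundedness it is contained in $L_{\gamma'}$ for some $\gamma'<\kappa$. Iterate $\gamma\mapsto$ (least such $\gamma'>\gamma$) $\omega$ times inside $L_\zeta$. The supremum $\alpha$ of the iterates is $<\kappa$, again by boundedness. By Tarski–Vaught $L_\alpha\prec L_\kappa$: if an existential statement with parameters in the $n$th level is true in $L_\kappa$, its $<_L$-least witness is definable from these parameters and lies in the next level. Starting above any given ordinal, we get two such $\alpha<\beta<\kappa$. Then $L_\alpha\prec_2L_\beta$, against (c).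

So all ordinals, hence all $L_\gamma$, hence all sets in $L_\zeta$ are countable in $L_\zeta$. "Every nonempty set is a surjective image of $\omega$" is $\Pi_2$, so it passes to $L_\Sigma$. $\square$

## Nice functions: $\Sigma_1$ definitions that transfer from $L_\zeta$ to $L_\Sigma$

$L_\Sigma$ is not assumed admissible, so we cannot freely carry out recursions in it. The following device does them in $L_\zeta$ and transfers them.

Suppose a $\Sigma_1$ formula with parameters in $L_\zeta$ defines a total function on $L_\zeta$. Totality is $\Pi_2$ and single-valuedness is $\Pi_1$, so the same formula defines a total function on $L_\Sigma$. It extends the first, since $\Sigma_1$ formulas are upward absolute.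

**Definition (nice).** A function on $L_\Sigma$ that arises this way is nice. A relation is nice if its characteristic function is.

A nice relation and its negation are both $\Sigma_1$, by the same formulas in $L_\zeta$ and in $L_\Sigma$. Hence:

**(N)** Let $Q$ be nice and $p\in L_\zeta$. Then $\exists x\,Q(x,p)$ is $\Sigma_1$ and $\forall x\exists y\,Q(x,y,p)$ is $\Pi_2$. So each of them holds in $L_\zeta$ iff it holds in $L_\Sigma$.

Every $\Delta_0$ relation with parameters in $L_\zeta$ is nice. The relation "$\alpha=\zeta$" is not: if $Q$ were a nice relation holding of $\zeta$ only, then $\exists\alpha\,Q(\alpha)$ would hold in $L_\Sigma$, hence in $L_\zeta$, giving an $\alpha<\zeta$ with $Q(\alpha)$. Keep this non-example in mind.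

**Lemma 2 (closure).** Nice functions and relations are closed under composition, Boolean combinations and nice case distinctions, and under

* restriction and images: $a\mapsto F\restriction a$ and $a\mapsto\{F(b):b\in a\}$; in particular bounded quantification;
* taking the $<_L$-least $y$ with $Q(x,y)$, for nice $Q$, if such $y$ exist in $L_\zeta$ for all $x\in L_\zeta$;
* recursion $F(\delta)=G(\delta,F\restriction\delta)$ on ordinals, for nice $G$. The recursion equations then hold on $L_\Sigma$ as well.

Extra arguments may be carried along as parameters.

*Proof.* For composition use $\exists v\,(v=G(x)\wedge y=F(v))$. Boolean combinations and case distinctions are compositions. In the other cases we write a $\Sigma_1$ formula that explicitly asserts the existence of a set function $w$ with a witness for every one of the boundedly many instances involved. Because the witnesses are present, the formula means what it should in $L_\Sigma$ as well as in $L_\zeta$. It is total on $L_\zeta$ because $L_\zeta$ is admissible: choose the $<_L$-least witnesses and apply $\Sigma_1$-replacement. Hence it is total on $L_\Sigma$. The formulas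 are as follows.

*Restriction.* "$g$ and $w$ are functions with domain $a$, and $w(b)$ witnesses $g(b)=F(b)$ for all $b\in a$." The image is the range of $g$. "$\forall b\in a\,Q(b)$" says that the image of $a$ under the characteristic function of $Q$ is contained in $\{1\}$.

*Least witness.* "There are a witness for $Q(x,y)$, the set $p=\{y':y'<_Ly\}$ and a function $w$ on $p$ such that $w(y')$ witnesses $\neg Q(x,y')$ for all $y'\in p$."

*Recursion.* "There are functions $s,w$ with domain $\delta+1$ such that $w(\gamma)$ witnesses $s(\gamma)=G(\gamma,s\restriction\gamma)$ for all $\gamma\le\delta$, and $s(\delta)=y$." On $L_\zeta$ this is total by $\Sigma_1$-recursion. On $L_\Sigma$, $s$ exists for every $\delta$ by transfer and is unique by induction, and restricting $s,w$ to $\gamma+1$ gives the functions for $\gamma$. So $s=F\restriction(\delta+1)$ and the recursion equations hold. $\square$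

**Measure and Borel codes are nice.** For a set $a$ let $\kappa(a)$ be the least admissible $\kappa>\omega$ with $a\in L_\kappa$. By Lemma 1(b), $a\mapsto L_{\kappa(a)}$ is nice, so every relation decided by a fixed first-order formula in $L_{\kappa(a)}$ is nice. By (C3) a $\Pi^1_1$ statement about a real $a$ is decided in this way. So "$d$ is a Borel code", "$\mu(B_d)>q$" and "$K_c\cap B_d=\emptyset$" (for Borel codes $d$) are nice with their true meaning: the first and third are $\Pi^1_1$, the second is $\Delta^1_1$ on codes. Inclusion and disjointness of sets $K_c$ are nice too, and so is "$\mu(\bigcup_{c\in u}K_c)\le q$" for sets $u$ of closed codes, since it says $\mu(\bigcup_{c\in e}K_c)\le q$ for all finite $e\subseteq u$ (the set of finite subsets of $u$ is a nice function of $u$, by recursion on size). By Lemma 1(d) and Lemma 2, $a\mapsto$ ($<_L$-least surjection $\omega\to a$), for $a\ne\emptyset$, is nice.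

Here is a first use of recursion.

**Lemma 3 (Borel codes for computations).** Fix a program $p$. The sets $\{y:$ on input $y$, cell $i$ shows $0$ at time $t\}$ and $\{y:p$ halts on $y$ at time $t\}$, for $t<\Sigma$, have Borel codes in $L_\Sigma$, given by nice functions of $t$ and $i$.

*Proof.* By recursion on $t$ we produce one real $c_t$ listing Borel codes for the sets "cell $i$ shows $0$ at $t$", "the state at $t$ is $r$", "the head is on cell $k$ at $t$", for all $i,r,k$. For $t=0$ these are clopen sets. From $t$ to $t+1$ the new sets are countable Boolean combinations of the old ones, dictated by the transition table; the halting state is kept forever and the tape is then frozen. At a limit $t$, cell $i$ shows $0$ iff $\forall s<t\,\exists s'\in(s,t)$ cell $i$ shows $0$ at $s'$; the state is the halting state if it was so at some $s<t$, and the limit state otherwise; the head is on the first cell. Using the $<_L$-least surjection $\omega\to t$ to turn quantifiers over $t$ into countable unions and intersections, we get $c_t$ from $(c_s)_{s<t}$ by a nice function. Apply Lemma 2. "$p$ halts on $y$ at time $t$" is the set "halted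 at $t$" minus the union of the sets "halted at $s$", $s<t$. $\square$

## Halting before $\Sigma$ is useless, so $\Sigma^z$ must exceed $\Sigma$

Let $z$ be random over $L_\Sigma$, and let $p$ be a program halting on $z$, at time $t$. We want $A=\{y:p\text{ halts on }y\}$ to be null.

First case: $t<\Sigma$. By Lemma 3, $\{y:p\text{ halts on }y\text{ at time }t\}$ is a Borel set coded in $L_\Sigma$ and contains $z$. So it is not null, and neither is $A$. Such a $p$ does not help.

Second case: $\Sigma^z=\Sigma$. By (C1), $t<\lambda^z\le\zeta^z<\Sigma^z=\Sigma$, and we are in the first case. So $z$ is ITTM-random.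

The real we look for therefore must satisfy $\Sigma^z>\Sigma$: a code of $\Sigma$ has to appear in some computation from $z$. This is also most of what is needed. Suppose we have a null closed set $R$ of reals random over $L_\Sigma$ that can be decided from a code of $\Sigma$, and suppose that $\Sigma^z>\Sigma$ for all $z\in R$. Then a machine can search through the accidentally writable reals for a code of $\Sigma$ (we will see that it can recognize one) and then decide membership in $R$.

The first construction to try is this. Take ordinals $\eta_0\le\eta_1\le\dots$ with supremum $\Sigma$, and build families of disjoint closed sets, splitting in two at every step, where those of step $j+1$ avoid all null sets coded in $L_{\eta_j}$ and have small total measure. The intersection is a null closed set of reals random over $L_\Sigma$. If the choices are made $<_L$-least, it can be decided from a code of $\Sigma$. But nothing in this construction gives $\Sigma^z>\Sigma$. Coding a code of $\Sigma$ into $z$ by the choice of halves does not help directly: to read the choices one must know the closed sets, and these are computed from $\Sigma$.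

By (C1), one way to force $\Sigma^z>\Sigma$ is to make $L_\zeta[z]\prec_2L_\Sigma[z]$ false. The next lemma says what this takes.

**Lemma 4 (criterion).** Let $\delta\mapsto u_\delta$ ($\delta<\Sigma$) be a nice function whose values are sets of closed codes, and let $U_\delta=\bigcup_{c\in u_\delta}K_c$. Let $z$ be a real such that

* (A) $\{\delta<\zeta:z\notin U_\delta\}$ is unbounded in $\zeta$, and
* (B) $z\in U_\delta$ for all $\delta\in(\zeta,\Sigma)$.

Then $\Sigma^z>\Sigma$.

*Proof.* Suppose $\Sigma^z=\Sigma$ and put $\eta=\zeta^z\in[\zeta,\Sigma)$. By (C1), $L_\eta[z]\prec_2L_\Sigma[z]$.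

**Step 1: $\eta=\zeta$.** The purpose is to bring (C1) to bear at $\zeta$ itself. First, $\eta\ge\zeta>\omega$, and $\eta$ is a limit: if $\eta=\gamma+1$, "$\gamma$ is the largest ordinal" would be true in $L_\eta[z]$ and false in $L_\Sigma[z]$. In $L_\eta[z]$ and $L_\Sigma[z]$ the classes $L_\eta$ and $L_\Sigma$ are defined by the $\Sigma_1$ formula $\exists\gamma\,(v\in L_\gamma)$, written $v\in L$. The relativization to $L$ of a $\Sigma_2$ formula $\exists u\forall v\,\psi$ is $\exists u\,(u\in L\wedge\forall v\,(v\in L\to\psi))$. Since $v\in L$ is $\Sigma_1$, the part after $\exists u$ is a conjunction of a $\Sigma_1$ and a $\Pi_1$ formula, and the whole is $\Sigma_2$. Hence $L_\eta\prec_2L_\Sigma$. If $\eta>\zeta$, then, as also $L_\zeta\prec_2L_\Sigma$, we get $L_\zeta\prec_2L_\eta$ with $\eta<\Sigma$, contradicting Lemma 1(c). So $\eta=\zeta$ and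
$$L_\zeta[z]\prec_2L_\Sigma[z].\tag{1}$$

**Step 2: a $\Pi_2$ statement that contradicts (1).** Let $\exists w\,\theta(w,u,\delta)$, $\theta\in\Delta_0$, define $u=u_\delta$, with parameters in $L_\zeta$ if any, and let $Z=\{z\restriction n:n\in\omega\}\in L_\zeta[z]$. Consider the $\Sigma_1$ formula
$$\exists\gamma\,\exists u,w\in L_\gamma\,\bigl(\theta(w,u,\delta)\wedge\forall c\in u\,\exists r\in Z\;r\notin c\bigr).$$
It expresses "$z\notin U_\delta$" correctly in $L_\zeta[z]$ for $\delta<\zeta$ and in $L_\Sigma[z]$ for $\delta<\Sigma$: the set $u_\delta$ and a witness $w$ exist in $L_\zeta$, respectively $L_\Sigma$, any $u,w$ in $L$ with $\theta(w,u,\delta)$ have $u=u_\delta$, and $\Delta_0$ formulas are absolute. So $\forall\alpha\,\exists\delta>\alpha\,(z\notin U_\delta)$ is $\Pi_2$. By (A) it holds in $L_\zeta[z]$, and by (B) it fails in $L_\Sigma[z]$ at $\alpha=\zeta$. This contradicts (1). So $\Sigma^z\ne\Sigma$, and since $\Sigma\le\Sigma^z$, $\Sigma^z>\Sigma$. $\square$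

## Why a fixed set of positive measure cannot satisfy (A) and (B)

The simplest way to get (B) would be to keep some closed set of positive measure inside all $U_\delta$ with $\delta\in(\zeta,\Sigma)$, and to look for random points of it with (A). This cannot work.

**Remark 5.** For every nice $\delta\mapsto u_\delta$ as in Lemma 4, the set of all $z$ with (A) and (B) is null.

*Proof.* For $\alpha<\Sigma$ let $V_\alpha=\bigcap_{\alpha<\delta<\Sigma}U_\delta$. Then $V_\alpha\subseteq V_\zeta$ for $\alpha<\zeta$. A point satisfies (B) iff it lies in $V_\zeta$, and a point of $V_\alpha$ with $\alpha<\zeta$ violates (A). So it suffices that $V_\zeta\setminus\bigcup_{\alpha<\zeta}V_\alpha$ is null. Only countably many $\delta$ are involved, since $\Sigma$ is a countable ordinal (Lemma 9 below shows that it is the supremum of $\omega$ many ordinals, each countable by Lemma 1(d)). Thus $\mu(V_\alpha)\ge q$ iff $\mu(\bigcap_{\delta\in e}U_\delta)\ge q$ for all finite nonempty $e\subseteq(\alpha,\Sigma)$. For given $e,q$ the last inequality is nice, because from the $<_L$-least enumerations of the $u_\delta$ one gets a Borel code of the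 intersection. Let $q\le\mu(V_\zeta)$ be rational. Then $L_\Sigma\models\exists\alpha\,\forall e\subseteq(\alpha,\infty)\,\mu(\bigcap_{\delta\in e}U_\delta)\ge q$, with $\alpha=\zeta$. This is the negation of a $\forall\exists$ statement as in (N), so it holds in $L_\zeta$, for some $\alpha<\zeta$. For this $\alpha$ the part $\forall e\ldots$ is the negation of an $\exists$ statement as in (N), so it holds in $L_\Sigma$ as well. Thus $\mu(V_\alpha)\ge q$. Hence $\mu(\bigcup_{\alpha<\zeta}V_\alpha)\ge\mu(V_\zeta)$, as required. $\square$

So the closed sets that trap $z$ must shrink to measure $0$ as $\delta$ runs up to $\Sigma$, along a sequence that is cofinal in $\Sigma$ (so that each $z$ in the intersection can still be made random over $L_\Sigma$). Suppose we have ordinals $\zeta<h_0\le h_1\le\dots$ with supremum $\Sigma$ and the shrinking families $|C_0|\supseteq|C_1|\supseteq\dots$ of the last section, and let $U_\delta=|C_j|$ for $h_{j-1}\le\delta<h_j$. Then (B) holds for every $z\in\bigcap_j|C_j|$. But this family refers to $\zeta$, and "$\alpha=\zeta$" is not nice. A nice definition has to run the same construction from every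 ordinal $\alpha$, with sequences $h_j(\alpha)$ and families $C_j^\alpha$, and $U_\delta$ then collects contributions from infinitely many $\alpha<\delta$. If infinitely many $\alpha$ can stand at the same level $j$ at the same time, a measure bound for a single contribution says nothing about $U_\delta$, and (A) is out of reach.

What resolves this is a good choice of $h_j(\alpha)$, defined from finite parts of the $\Pi_2$ theory of $L_\alpha$. It is nice, it makes $h_j(\zeta)$ cofinal in $\Sigma$, and for each $j$ it allows at most $2^j$ ordinals at level $j$ at once.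

## $\Pi_2$ theories of levels and the ordinals $h_j(\alpha)$

**Lemma 6.** Every $a\in L_\zeta$ is $\Sigma_2$-definable in $L_\zeta$ without parameters.

*Proof.* Let $H$ be the set of $a\in L_\zeta$ that are so definable. The aim is to show that $H$ is a level $L_{\zeta'}$ with $L_{\zeta'}\prec_2L_\zeta$, and then to use Lemma 1(c).

**Step 1: $H\prec_2L_\zeta$.** Let $p\in H$ (or a tuple from $H$) and $L_\zeta\models\exists a\forall b\,\psi(a,b,p)$, $\psi\in\Delta_0$. The $<_L$-least such $a$ is defined from $p$ by
$$\forall b\,\psi(a,b,p)\;\wedge\;\exists D\,\forall a'<_La\,\exists b\in D\,\neg\psi(a',b,p),$$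
where $D$ exists by collection in $L_\zeta$. Conjoining the definition of $p$ and quantifying $p$ away gives a $\Sigma_2$ definition, so $a\in H$. Thus true $\Sigma_2$ statements (in particular $\Sigma_1$ and bounded existential ones) with parameters in $H$ have witnesses in $H$. As in the Tarski–Vaught test, this gives $H\prec_0L_\zeta$ by induction on $\Delta_0$ formulas, then $H\prec_1L_\zeta$. Finally, if $L_\zeta\models\exists a\forall b\,\psi$, a witness $a\in H$ works in $H$; if $H\models\forall b\,\psi(a,b,p)$, then $L_\zeta$ satisfies it too, by $H\prec_1L_\zeta$. So $H\prec_2L_\zeta$.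

**Step 2: $H$ is a level of $L$.** Every $n\in\omega$ is in $H$. If $\emptyset\ne a\in H$, the $<_L$-least surjection $\omega\to a$ is $\Sigma_1$-definable from $a$, so it is in $H$; hence so are its values, and $a\subseteq H$. So $H$ is transitive. For $a\in H$ the least $\gamma$ with $a\in L_\gamma$, and the set $L_\gamma$, are in $H$, so $L_\gamma\subseteq H$. Hence $H=L_{\zeta'}$ for some $\zeta'\le\zeta$.

If $\zeta'<\zeta$, then $L_{\zeta'}\prec_2L_\zeta$ contradicts Lemma 1(c). So $H=L_\zeta$. $\square$

**Definition (the sets $W_\delta$).** Fix a recursive enumeration $(\Phi_n)$ of all parameter-free $\Pi_2$ sentences. For $1\le\delta<\Sigma$ let $W_\delta=\{n:L_\delta\models\Phi_n\}$, and let $W=W_\zeta$.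

The map $\delta\mapsto W_\delta$ is nice. Example: if $\Phi_n$ is $\forall x\exists y\,(x\in y)$, then $n\in W_\delta$ iff $\delta$ is a limit. Indeed, for limit $\delta$ use $y=\{x\}$; and for $\delta=\gamma+1$ the set $x=L_\gamma$ is in no $y\in L_{\gamma+1}$, because such $y$ are subsets of $L_\gamma$.

We shall use that $\Pi_2$ sentences survive limits: if $\delta$ is a limit of ordinals $\gamma$ with $n\in W_\gamma$, then $n\in W_\delta$. For $\Phi_n=\forall x\exists y\,\psi$ and $x\in L_\delta$, choose such a $\gamma<\delta$ with $x\in L_\gamma$; a witness $y\in L_\gamma$ works in $L_\delta$.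

**Lemma 7.** There is no $\delta\in(\zeta,\Sigma)$ with $W\subseteq W_\delta$.

*Proof.* Given such a $\delta$, we show $L_\zeta\prec_2L_\delta$, contradicting Lemma 1(c). Let $a\in L_\zeta$ and let $\tau(v)=\exists u\forall w\,\psi$ be $\Sigma_2$. If $L_\zeta\models\tau(a)$ with witness $u$, then $\forall w\,\psi(u,w,a)$ holds in $L_\Sigma$ and therefore in $L_\delta$; so $L_\delta\models\tau(a)$. Conversely, let $L_\delta\models\tau(a)$, and let $\sigma$ be a $\Sigma_2$ definition of $a$ in $L_\zeta$ (Lemma 6). By the first part $L_\delta\models\sigma(a)$. So the $\Sigma_2$ sentence $\exists v\,(\sigma\wedge\tau)$ holds in $L_\delta$. Its negation is a $\Pi_2$ sentence false in $L_\delta$, hence, as $W\subseteq W_\delta$, false in $L_\zeta$. So $L_\zeta\models\exists v\,(\sigma\wedge\tau)$, and since $\sigma$ defines $a$ there, $L_\zeta\models\tau(a)$. $\square$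

The whole of $W$ never returns after $\zeta$. Its finite parts do return:

**Lemma 8.** (a) For each $n$, $\{\delta:W_\delta\cap n=W\cap n\}$ is unbounded in $\zeta$ and in $\Sigma$. (b) If $n\notin W$, there is $\rho_n<\zeta$ with $n\notin W_\delta$ for all $\delta\in(\rho_n,\Sigma)$.

*Proof.* (a) Let $s=W\cap n$. For $\alpha<\zeta$, $L_\Sigma\models\exists\delta>\alpha\,(W_\delta\cap n=s)$, because $\zeta$ is such a $\delta$. By (N) this holds in $L_\zeta$. So $L_\zeta\models\forall\alpha\,\exists\delta>\alpha\,(W_\delta\cap n=s)$, and by (N) this holds in $L_\Sigma$.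

(b) $\neg\Phi_n$ has the form $\exists u\forall v\,\psi$ and holds in $L_\zeta$, with a witness $u\in L_\rho$, $\rho<\zeta$. The $\Pi_1$ statement $\forall v\,\psi(u,v)$ passes from $L_\zeta$ to $L_\Sigma$, and down to every $L_\delta$ with $\rho\le\delta<\Sigma$. Put $\rho_n=\rho$. $\square$

**Definition (the ordinals $h_j(\alpha)$).** For $1\le\alpha<\Sigma$ and $j\in\omega$ let $h_j(\alpha)$ be the least $\delta\in(\alpha,\Sigma)$ with $W_\alpha\cap j\subseteq W_\delta$, and $h_j(\alpha)=\infty$ if there is none.

So $h_0(\alpha)=\alpha+1$, and $h_j(\alpha)$ is nondecreasing in $j$. With the sentence $\forall x\exists y\,(x\in y)$ as $\Phi_n$: if $\alpha$ is a limit and $j>n$, then $h_j(\alpha)$ is $\infty$ or a limit ordinal $\ge\alpha+\omega$. The relation $h_j(\alpha)\le\delta$ (for $\delta<\Sigma$) is nice, because it says $\exists\gamma\in(\alpha,\delta]\;W_\alpha\cap j\subseteq W_\gamma$. By (N),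
$$\alpha<\zeta\ \text{ and }\ h_j(\alpha)<\Sigma\ \Longrightarrow\ h_j(\alpha)<\zeta.\tag{2}$$

**Lemma 9.** $h_j(\zeta)<\Sigma$ for all $j$, and $\sup_jh_j(\zeta)=\Sigma$.

*Proof.* The first part is Lemma 8(a) in $\Sigma$. Let $\delta^*=\sup_jh_j(\zeta)$ and suppose $\delta^*<\Sigma$. Let $n\in W$. For $j>n$ we have $n\in W_{h_j(\zeta)}$. Either $h_j(\zeta)=\delta^*$ from some $j$ on, or $\delta^*$ is a limit of the $h_j(\zeta)$ with $j>n$. In both cases $n\in W_{\delta^*}$. So $W\subseteq W_{\delta^*}$ with $\zeta<\delta^*<\Sigma$, contradicting Lemma 7. $\square$

## Closed systems and the family $U_\delta$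

Let $\varepsilon_j=8^{-j}$.

**Definition (systems).** A level-$j$ system is a family $C=(C_t)_{t\in2^j}$ of (codes of) pairwise disjoint closed sets of positive measure; $|C|=\bigcup_tC_t$. A level-$(j+1)$ system $C'$ extends $C$ if $C'_{t^\frown i}\subseteq C_t$ for all $t\in2^j$, $i<2$.

For example, $C_\emptyset=2^\omega$ is a level-0 system, and it is extended by $C'_0=[0000]$, $C'_1=[1000]$, with $\mu(|C'|)=\frac18=\varepsilon_1$.

* $\Theta_0(u)$, for a set $u$ of closed codes with $\mu(\bigcup_{c\in u}K_c)\le\frac13$, is the $<_L$-least level-0 system disjoint from $\bigcup_{c\in u}K_c$.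
* $\Theta(C,\eta)$, for a level-$j$ system $C$ and an ordinal $\eta$, is the $<_L$-least level-$(j+1)$ system $C'$ extending $C$ with $\mu(|C'|)\le\varepsilon_{j+1}$ and $|C'|\cap B_d=\emptyset$ for every Borel code $d\in L_\eta$ with $\mu(B_d)=0$.

Outside these domains both functions take the value $\emptyset$, and $|\emptyset|=\emptyset$.

**Lemma 10.** $\Theta_0$ and $\Theta$ are nice, and on $L_\Sigma$ they satisfy the same description.

*Proof.* The domains and the defining conditions are nice with their true meaning, by the paragraph after Lemma 2 and bounded quantification over $L_\eta$. By Lemma 2 we only need that for arguments in $L_\zeta$ in the domain, such systems exist in $L_\zeta$.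

For $\Theta$: the codes of null sets in $L_\eta$ form a set in $L_\zeta$ that is countable in $L_\zeta$, so the union $N$ of these null sets is null and has a code in $L_\zeta$. For each $t\in2^j$ the set $C_t\setminus N$ has positive measure. If $m$ is so large that $2^{-m}<\mu(C_t\setminus N)$ for all $t$, then for each $t$ at least two cylinders of length $m$ meet $C_t\setminus N$ in positive measure. Choose $m$ also with $2^{-m}\le\varepsilon_{j+1}2^{-(j+1)}$, and inside these two intersections take closed sets of positive measure, with codes hyperarithmetic in codes of the intersections (C3). By Lemma 1(b) these codes are in $L_\zeta$. The $2^{j+1}$ sets are disjoint, of measure at most $\varepsilon_{j+1}2^{-(j+1)}$ each, and disjoint from $N$.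

For $\Theta_0$: $u$ is countable in $L_\zeta$, so the complement of $\bigcup_{c\in u}K_c$ has a code in $L_\zeta$. Its measure is at least $\frac23$. Apply (C3) and Lemma 1(b). $\square$

**The recursion.** By recursion on $\delta<\Sigma$ define sets $u_\delta$ of closed codes, with $U_\delta=\bigcup_{c\in u_\delta}K_c$, by
$$C^\alpha_0=\Theta_0(u_\alpha),\qquad C^\alpha_{j+1}=\Theta(C^\alpha_j,h_j(\alpha))\ \text{ if }h_j(\alpha)<\infty,$$
$$u_\delta=\{\,C^\alpha_{j,t}:1\le\alpha<\delta,\ j\ge1,\ h_{j-1}(\alpha)\le\delta<h_j(\alpha),\ t\in2^j\,\}.$$
$C^\alpha_{j+1}$ is undefined if $h_j(\alpha)=\infty$, and $C^\alpha_j=\emptyset$ contributes no codes.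

In words: each $\alpha$ starts from a closed set disjoint from $U_\alpha$, and passes from level $j$ to level $j+1$ at time $h_j(\alpha)$. While $\alpha$ stands at level $j\ge1$, its family $C_j^\alpha$ is part of $u_\delta$. If all $h_j(\alpha)$ are $\le\delta$, then $\alpha$ contributes nothing at $\delta$.

**Step 1: $\delta\mapsto u_\delta$ is nice.** We must exhibit the definition as a recursion covered by Lemma 2. Define a total function $D$ by recursion on $j$: $D(v,\alpha,0,\delta)=\Theta_0(v)$; $D(v,\alpha,j+1,\delta)=\Theta(D(v,\alpha,j,\delta),h_j(\alpha))$ if $h_j(\alpha)\le\delta$; and $D(v,\alpha,j+1,\delta)=\emptyset$ otherwise. It is nice, because "$h_j(\alpha)\le\delta$" is nice and in that case $h_j(\alpha)$ is a least witness. If $h_{j-1}(\alpha)\le\delta$, then $h_i(\alpha)\le\delta$ for all $i<j$, so $C^\alpha_j=D(u_\alpha,\alpha,j,\delta)$. So $u_\delta$ is obtained from $\delta$ and $(u_\alpha)_{\alpha<\delta}$ by a nice function. By Lemma 2, $\delta\mapsto u_\delta$ is nice, and $(\alpha,j)\mapsto C_j^\alpha$ is a partial function with $\Sigma_1$ graph over $L_\Sigma$.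

**Step 2: at most one ordinal in each place.** This is the counting that keeps $U_\delta$ small. For $j\ge1$ and $s\subseteq j=\{0,\dots,j-1\}$ say that $\alpha$ occupies $(j,s)$ at $\delta$ if $1\le\alpha<\delta$, $s=W_\alpha\cap j$ and $h_{j-1}(\alpha)\le\delta<h_j(\alpha)$. Then $s\subseteq W_\alpha$, while $s\not\subseteq W_\gamma$ for all $\gamma\in(\alpha,\delta]$ because $h_j(\alpha)>\delta$. So
$$\alpha=\max\{\gamma\le\delta:s\subseteq W_\gamma\}.\tag{3}$$
Hence at each $\delta$ there is at most one occupant of $(j,s)$, and none if $s\subseteq W_\delta$.

A toy example shows the mechanism. Take sets in place of the $W_\delta$ with intersections with $2=\{0,1\}$ as follows: $\{0,1\}$ at $1$, $\{0\}$ at $2$, $\{1\}$ at $3$, $\emptyset$ at $4$. For $\alpha=1$: $h_0(1)=2$, $h_1(1)=2$ (index $0$ is present at $2$), and $h_2(1)>4$. For $\alpha=2$: $h_0(2)=3$ and $h_1(2)>4$. For $\alpha=3$: $h_0(3)=4$, $h_1(3)=4$ (nothing is asked), and $h_2(3)>4$. So at $\delta=4$ the occupants are $1$ in $(2,\{0,1\})$, $2$ in $(1,\{0\})$ and $3$ in $(2,\{1\})$, in agreement with (3).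

**Step 3: the measure bound.** This shows that the construction never leaves the domains of $\Theta_0$ and $\Theta$. Let $O_{j,s}(\delta)=|C^\alpha_j|$ if $\alpha$ occupies $(j,s)$ at $\delta$, and $O_{j,s}(\delta)=\emptyset$ if there is no occupant. Then $U_\delta=\bigcup_{j\ge1,\,s\subseteq j}O_{j,s}(\delta)$. As $C_j^\alpha$ with $j\ge1$ is a value of $\Theta$, $\mu(O_{j,s}(\delta))\le\varepsilon_j$. So

**Lemma 11.** $\mu(U_\delta)\le\sum_{j\ge1}2^j8^{-j}=\frac13$ for all $\delta<\Sigma$. Therefore every $C^\alpha_j$ that is defined is a level-$j$ system, $|C_0^\alpha|\cap U_\alpha=\emptyset$, and $C^\alpha_{j+1}$ extends $C^\alpha_j$.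

*Proof.* The bound was just shown. So $u_\alpha$ is always in the domain of $\Theta_0$, and $C_0^\alpha$ is a level-0 system disjoint from $U_\alpha$. Inductively $C_j^\alpha$ is in the domain of $\Theta(\cdot,h_j(\alpha))$ if $h_j(\alpha)<\infty$. $\square$

## The null error set $E^*$ below $\zeta$

We now prepare (A). At $\delta<\zeta$ with $W_\delta\cap n=W\cap n$, every place $(j,s)$ with $j\le n$ and $s\subseteq W$ is empty, since $s\subseteq W_\delta$. The places with $s\not\subseteq W$ turn out to be frozen near $\zeta$, with the same content as at $\zeta$. So up to small measure $U_\delta\subseteq U_\zeta$, and our reals will avoid $U_\zeta$.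

**Lemma 12.** (a) If $j\ge1$, $s\subseteq j$ and $s\not\subseteq W$, there is $\rho_{j,s}<\zeta$ with $O_{j,s}(\delta)=O_{j,s}(\zeta)$ for all $\delta\in[\rho_{j,s},\Sigma)$. (b) The set
$$E^*=\{x\notin U_\zeta:\exists\alpha<\zeta\ \forall\delta\in(\alpha,\zeta)\ x\in U_\delta\}$$
is a null Borel set with a code in $L_\Sigma$.

*Proof.* (a) Let $w\in s\setminus W$, and let $\rho_w<\zeta$ be as in Lemma 8(b). For $\delta\in(\rho_w,\Sigma)$, $\{\gamma\le\delta:s\subseteq W_\gamma\}=\{\gamma\le\rho_w:s\subseteq W_\gamma\}$. By (3) the only possible occupant of $(j,s)$ at such $\delta$ is $\alpha_s=\max\{\gamma\le\rho_w:s\subseteq W_\gamma\}$. If this maximum does not exist, or if $s\ne W_{\alpha_s}\cap j$, there is no occupant at any $\delta>\rho_w$, and $\rho_{j,s}=\rho_w+1$ works. Otherwise $h_j(\alpha_s)=\infty$, because no $\gamma>\alpha_s$ has $s\subseteq W_\gamma$. So $\alpha_s$ occupies $(j,s)$ at $\delta>\rho_w$ iff $h_{j-1}(\alpha_s)\le\delta$. Since $\alpha_s<\zeta$, by (2) either $h_{j-1}(\alpha_s)=\infty$, and there is never an occupant after $\rho_w$, or $h_{j-1}(\alpha_s)<\zeta$, and $\alpha_s$ is the occupant from $\max(\rho_w+1,h_{j-1}(\alpha_s))<\zeta$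 on. In both cases the content of $(j,s)$ is constant from some point below $\zeta$ on.

(b) **Step 1: $E^*$ is null.** Fix $\alpha<\zeta$ and $n$. By Lemma 8(a) choose $\delta\in(\alpha,\zeta)$ with $W_\delta\cap n=W\cap n$ and $\delta\ge\rho_{j,s}$ for all of the finitely many $(j,s)$ with $1\le j\le n$, $s\subseteq j$, $s\not\subseteq W$. Let $1\le j\le n$ and $s\subseteq j$. If $s\subseteq W$, then $s\subseteq W_\delta$ and $O_{j,s}(\delta)=\emptyset$ by Step 2 of the last section. If $s\not\subseteq W$, then $O_{j,s}(\delta)=O_{j,s}(\zeta)\subseteq U_\zeta$. Hence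
$$\mu(U_\delta\setminus U_\zeta)\le\sum_{j>n}2^j8^{-j}.$$
The set $\{x\notin U_\zeta:\forall\delta'\in(\alpha,\zeta)\;x\in U_{\delta'}\}$ is contained in $U_\delta\setminus U_\zeta$. As $n$ was arbitrary, it is null. $E^*$ is the union of these sets over the countably many $\alpha<\zeta$.

**Step 2: a code in $L_\Sigma$.** This is needed so that randomness over $L_\Sigma$ applies to $E^*$. By niceness $(u_\delta)_{\delta\le\zeta}\in L_\Sigma$ (restriction to $\zeta+1$). Let $v=\bigcup_{\delta\le\zeta}u_\delta$. If $v=\emptyset$, then $E^*=\emptyset$. Otherwise, by Lemma 1(d), there are in $L_\Sigma$ surjections $g:\omega\to\zeta+1$ and $e:\omega\to v$. Then the reals coding $(e(m))_m$, $\{(m,n):e(m)\in u_{g(n)}\}$ and $\{(n,n'):g(n)<g(n')\}$ are in $L_\Sigma$. The set $E^*$ is obtained from the $K_{e(m)}$ by countable Boolean operations, arithmetically in these reals: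
$$x\in E^*\iff\forall m\,(e(m)\in u_\zeta\to x\notin K_{e(m)})\ \wedge\ \exists n\,\bigl(g(n)<\zeta\wedge\forall n'\,(g(n)<g(n')<\zeta\to\exists m\,(e(m)\in u_{g(n')}\wedge x\in K_{e(m)}))\bigr).$$
So it has a Borel code in $L_\Sigma$. $\square$

## The set $R$ and its three properties

By Lemma 9 all $h_j(\zeta)$ are $<\Sigma$, so all $C_j^\zeta$ are defined. Put
$$R_f=\bigcap_jC^\zeta_{j,f\restriction j}\quad(f\in2^\omega),\qquad R=\bigcap_j|C^\zeta_j|=\bigsqcup_{f\in2^\omega}R_f.$$
The last equality holds because at each level the sets are disjoint and $C_{j+1}^\zeta$ extends $C_j^\zeta$. So for $z\in R$ the strings $t\in2^j$ with $z\in C^\zeta_{j,t}$ form exactly one branch $f$. $R$ is closed, each $R_f$ is a decreasing intersection of nonempty closed sets and hence nonempty by compactness, and $\mu(R)\le\inf_{j\ge1}\varepsilon_j=0$.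

**Lemma 13.** Let $z\in R$. Then (1) $z$ is random over $L_\Sigma$; (2) $\{\delta<\zeta:z\notin U_\delta\}$ is unbounded in $\zeta$; (3) $z\in U_\delta$ for all $\delta\in(\zeta,\Sigma)$.

*Proof.* (1) Let $d\in L_\Sigma$ code a null set. By Lemma 9, $d\in L_{h_j(\zeta)}$ for some $j$. As $C^\zeta_{j+1}=\Theta(C^\zeta_j,h_j(\zeta))$, we have $|C^\zeta_{j+1}|\cap B_d=\emptyset$, so $z\notin B_d$.

(2) Since $z\in|C_0^\zeta|$, $z\notin U_\zeta$ (Lemma 11). By (1) and Lemma 12(b), $z\notin E^*$. So for every $\alpha<\zeta$ there is $\delta\in(\alpha,\zeta)$ with $z\notin U_\delta$.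

(3) Let $\delta\in(\zeta,\Sigma)$, and let $j$ be least with $h_j(\zeta)>\delta$; it exists by Lemma 9. Since $h_0(\zeta)=\zeta+1\le\delta$, $j\ge1$, and $h_{j-1}(\zeta)\le\delta<h_j(\zeta)$. So the codes of $C_j^\zeta$ are in $u_\delta$, and $z\in|C_j^\zeta|\subseteq U_\delta$. $\square$

Parts (2) and (3) are (A) and (B) of Lemma 4, and $\delta\mapsto u_\delta$ is nice. Therefore
$$\Sigma^z>\Sigma\qquad\text{for all }z\in R.\tag{4}$$

## A program that halts exactly on $R$

**Step 1: the program.** We describe a program $P$ that searches for a code of an ordinal $\ge\Sigma$ and then decides membership in $R$. On input $x$, simulate all programs on input $x$. At each simulated step, for every real $y$ on one of the simulated tapes, run a subroutine that decides whether $y$ codes an ordinal $\rho$ such that there are $\alpha<\beta\le\rho$ with $L_\alpha\prec_2L_\beta$. By (C2) this subroutine exists and always halts: decide whether $y\in$ WO, and if so write a code of a level of $L$ a little above $L_\rho$ with its elementary diagram, and check.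

When the first such $y$ is found, let $(\alpha,\beta)$ be the lexicographically least pair with $\alpha<\beta\le\rho$ and $L_\alpha\prec_2L_\beta$. By Lemma 1(c) no such pair has $\beta<\Sigma$, so $\rho\ge\Sigma$. Hence $(\zeta,\Sigma)$ is among the pairs considered. As it is the lexicographically least pair overall, $(\alpha,\beta)=(\zeta,\Sigma)$. Compute from $y$ a code of $L_\Sigma$ with its elementary diagram, and read off the sequence $(C_j^\zeta)_j$, which is definable over $L_\Sigma$ from $\zeta$. Decide whether $x\in|C_j^\zeta|$ for all $j$, that is, whether $x\in R$. If yes, write a code of $\Sigma$ and the unique $f$ with $x\in R_f$, and halt. If not, loop forever.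

**Step 2: the search succeeds iff $\Sigma^x>\Sigma$.** If $\Sigma^x>\Sigma$, then $\Sigma$ is $x$-accidentally writable, a code of $\Sigma$ appears in the simulation by (C2), and it qualifies through the pair $(\zeta,\Sigma)$. Conversely, a qualifying $y$ shows that some $\rho\ge\Sigma$ is $x$-accidentally writable, so $\Sigma\le\rho<\Sigma^x$.

**Step 3: conclusion.** $P$ halts on $x$ iff $\Sigma^x>\Sigma$ and $x\in R$. By (4) this is equivalent to $x\in R$. So $R$ is ITTM-semidecidable. Since $\mu(R)=0$, no $z\in R$ is ITTM-random. By Lemma 13(1) every $z\in R$ is random over $L_\Sigma$, and $R$ and all $R_f$ are nonempty. The output of $P$ shows that $f$ and a code of $\Sigma$ are writable from each $z\in R_f$. This proves Theorem 1. $\blacksquare$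

The remaining sections prove three supplements, on which Theorem 1 does not depend.

## Randomness over $L_{\Sigma+\omega}$ implies ITTM-randomness

**Theorem 2 (upper bound).** Every real $x$ that is random over $L_{\Sigma+\omega}$ (i.e. lies in no null Borel set with code in $L_{\Sigma+\omega}$) is ITTM-random. More precisely, every program halting on such an $x$ halts at a time $<\Sigma$. By Theorem 1, randomness over $L_\eta$ does not suffice for any $\eta\le\Sigma$.

The last sentence holds because randomness over $L_\Sigma$ implies randomness over $L_\eta$ for $\eta\le\Sigma$.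

*Proof.* Fix a program $p$ and a cell $i$. Let $b^y(t)$ be the content of cell $i$ at time $t$ on input $y$ (constant after halting). For $\alpha<\beta<\Sigma$ let $F_{\alpha,\beta}=\{y:\exists t\in(\alpha,\beta)\;b^y(t)=0\}$. By Lemma 3 these sets have Borel codes in $L_\Sigma$ given by a nice function of $(\alpha,\beta)$, so "$\mu(F_{\alpha,\beta})>q$" is nice. Put
$$F_{\alpha,\Sigma}=\bigcup_{\beta<\Sigma}F_{\alpha,\beta},\qquad D^\zeta=\bigcap_{\alpha<\zeta}F_{\alpha,\zeta},\qquad D^\Sigma=\bigcap_{\alpha<\Sigma}F_{\alpha,\Sigma}.$$
As limit contents are liminfs, a cell shows $0$ at time $\zeta$ iff the input is in $D^\zeta$, and $0$ at time $\Sigma$ iff it is in $D^\Sigma$.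

**Step 1: what happens between $\zeta$ and $\Sigma$ happened before, up to null sets.** If $\alpha<\zeta$ and $\alpha<\beta<\Sigma$, then $F_{\alpha,\beta}\setminus F_{\alpha,\zeta}$ is null. Otherwise $\beta>\zeta$, and $\mu(F_{\alpha,\beta})>q\ge\mu(F_{\alpha,\zeta})$ for some rational $q$. By (N) there is $\beta'$ with $\alpha<\beta'<\zeta$ and $\mu(F_{\alpha,\beta'})>q$. This is impossible, as $F_{\alpha,\beta'}\subseteq F_{\alpha,\zeta}$. If $y\in D^\Sigma\setminus D^\zeta$, then $y\notin F_{\alpha,\zeta}$ for some $\alpha<\zeta$, while $y\in F_{\alpha,\beta}$ for some $\beta<\Sigma$. So $D^\Sigma\setminus D^\zeta$ is contained in the union of countably many null sets $F_{\alpha,\beta}\setminus F_{\alpha,\zeta}$, each coded in $L_\Sigma$.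

**Step 2: $D^\zeta\setminus D^\Sigma$ is null, with a code in $L_{\Sigma+\omega}$.** We first show $\mu(D^\zeta)\le\mu(D^\Sigma)$. Let $q<\mu(D^\zeta)$ be rational. For each $\alpha<\zeta$, $\mu(F_{\alpha,\zeta})>q$, and since $F_{\alpha,\zeta}$ is the increasing union of the $F_{\alpha,\beta}$ with $\beta<\zeta$ and $\zeta$ is countable, $\mu(F_{\alpha,\beta})>q$ for some $\beta<\zeta$. By (N) the statement $\forall\alpha\,\exists\beta>\alpha\;\mu(F_{\alpha,\beta})>q$ holds in $L_\Sigma$. Hence $\mu(F_{\alpha,\Sigma})>q$ for all $\alpha<\Sigma$, and $\mu(D^\Sigma)\ge q$, as $\Sigma$ is countable and the $F_{\alpha,\Sigma}$ decrease in $\alpha$. Since $D^\Sigma\setminus D^\zeta$ is null by Step 1, $\mu(D^\zeta\setminus D^\Sigma)=\mu(D^\zeta)-\mu(D^\Sigma)\le0$.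

For the code: the codes of the $F_{\alpha,\beta}$ are uniformly definable over $L_\Sigma$. By Lemma 9 and Lemma 1(d) a surjection $\omega\to\Sigma$ is definable over $L_\Sigma$, by combining $j\mapsto h_j(\zeta)$ with the $<_L$-least surjections $\omega\to h_j(\zeta)$. So a code of $D^\zeta\setminus D^\Sigma$ lies in $L_{\Sigma+\omega}$.

**Step 3: a computation that lasts until $\Sigma$ never halts.** Let $x$ be random over $L_{\Sigma+\omega}$, and suppose $p$ has not halted on $x$ before time $\Sigma$. For every cell, $x\in D^\zeta\Leftrightarrow x\in D^\Sigma$, by Steps 1 and 2. State and head position are the same at all limit times, so the configurations at times $\zeta$ and $\Sigma$ coincide. If a cell shows $1$ at time $\zeta$, then $x\notin F_{\alpha,\zeta}$ for some $\alpha<\zeta$. By Step 1 and randomness $x\notin F_{\alpha,\beta}$ for all $\beta\in(\alpha,\Sigma)$, so the cell shows $1$ throughout $[\zeta,\Sigma]$. Hence the computation repeats the block $[\zeta,\Sigma)$ forever: after a block the starting configuration has returned, and at limits of repetitions the cells with $1$ at $\zeta$ have shown $1$ since time $\zeta$,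 while the cells with $0$ at $\zeta$ were $0$ cofinally often, at the beginnings of blocks. So the configuration of time $\zeta$ returns at limits too, and $p$ never halts on $x$.

**Step 4: conclusion.** If $p$ halts on $x$, it does so at some $t<\Sigma$. The Borel set $\{y:p\text{ halts on }y\text{ at time }t\}$ is coded in $L_\Sigma$ and contains $x$, so it is not null. Hence $\{y:p\text{ halts on }y\}$ is not null. $\square$

## The dichotomy for reals random over $L_\Sigma$

**Theorem 3 (dichotomy).** For $x$ random over $L_\Sigma$ the following are equivalent: (a) $x$ is ITTM-random; (b) $\Sigma^x=\Sigma$; (c) $\Sigma$ is not writable from $x$. In particular, a real random over $L_\Sigma$ that is not ITTM-random satisfies $\lambda^x>\Sigma$.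

The equivalence of (a) and (b) is due to Carl and Schlicht; a proof is included.

*Proof.* Let $q$ be the program that on input $y$ runs the search of $P$ and, once it has found $(\zeta,\Sigma)$, writes a code of $\Sigma$ and halts. By Step 2 of the proof of Theorem 1, $q$ halts on $y$ iff $\Sigma^y>\Sigma$.

(b)⇒(c): an ordinal writable from $x$ is $<\Sigma^x$. (c)⇒(b): if $\Sigma^x>\Sigma$, then $q$ writes a code of $\Sigma$ from $x$. (b)⇒(a): this is the second case considered right after Lemma 3.

(a)⇒(b): it suffices that $A_q=\{y:\Sigma^y>\Sigma\}$, the halting set of $q$, is null. Almost every $y$ is random over $L_{\Sigma+\omega}$, as only countably many null sets have to be avoided. So by Theorem 2, for almost every $y\in A_q$ the program $q$ halts on $y$ at some $t<\Sigma$. Fix $t<\Sigma$ and a real $c\in L_\Sigma$ coding $t$. If $q$ halts on $y$ at time $t$, its output is hyperarithmetic in $c\oplus y$ and codes $\Sigma$, so $\Sigma<\omega_1^{c\oplus y}$. But by (C4), for almost all $y$ we have $\omega_1^{c\oplus y}=\omega_1^c<\Sigma$; the inequality holds by Lemma 1(b), since there is an admissible $\kappa<\Sigma$ with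 $c\in L_\kappa$, and $\omega_1^c\le\kappa$. So for each of the countably many $t<\Sigma$ the set of $y$ on which $q$ halts at time $t$ is null. Hence $A_q$ is null.

For the last statement: if $x$ is random over $L_\Sigma$ and not ITTM-random, then $\Sigma$ is writable from $x$, so $\lambda^x>\Sigma$. $\square$

## Such reals in every Borel set of positive measure coded in $L_\Sigma$

**Theorem 4 (Kučera–Gács for $L_\Sigma$; ubiquity).** For every $f\in2^\omega$ and every Borel set $B$ with code in $L_\Sigma$ and $\mu(B)>0$ there is $z\in B$ that is random over $L_\Sigma$, is not ITTM-random, and from which both $f$ and a code of $\Sigma$ are writable. In particular $B$ contains $2^{\aleph_0}$ such reals.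

*Proof.* By (C3) and Lemma 1(b) pick a closed $K\subseteq B$ with code in $L_\Sigma$ and $\mu(K)>0$. The plan is to take a point of $R_f$ and to show that one of its tails lies in $K$.

**Step 1: some tail lies in $K$.** Let $S\in L_\Sigma$ be a prefix-free set of strings generating the open set $G=2^\omega\setminus K$, and let $G^n$ be the open set generated by the concatenations of $n$ elements of $S$. Since $S$ is prefix-free, $\mu(G^n)=\mu(G)^n$, which tends to $0$ because $\mu(G)<1$. Let $z_0\in R_f$. If no tail of $z_0$ (including $z_0$ itself) were in $K$, then $z_0\in G$, so $z_0=\sigma_1{}^\frown z_1$ with $\sigma_1\in S$; the tail $z_1$ is in $G$, and so on. Thus $z_0\in\bigcap_nG^n$, a null set coded in $L_\Sigma$, contradicting Lemma 13(1). So $z_0=\sigma^\frown z$ with $z\in K\subseteq B$.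

**Step 2: $z$ is as required.** If $z\in B_d$ with $B_d$ null and $d\in L_\Sigma$, then $z_0$ lies in the preimage of $B_d$ under the shift by the length of $\sigma$. This preimage is null, with code in $L_\Sigma$, contradicting the randomness of $z_0$. So $z$ is random over $L_\Sigma$. The set $\{x:\sigma^\frown x\in R\}$ is null, ITTM-semidecidable and contains $z$, so $z$ is not ITTM-random. From $z$ one computes $z_0=\sigma^\frown z$ and then, by Theorem 1, writes $f$ and a code of $\Sigma$.

**Step 3: counting.** Only countably many reals are writable from a given $z$. Here $f\in2^\omega$ was arbitrary, and each $z$ serves at most countably many $f$. So $2^{\aleph_0}$ many such $z$ occur in $B$. $\square$
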